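# The groups $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ determine their sets of primes

Conventions: $\mathbb N=\{1,2,\dots\}$, $\mathbb N_0=\mathbb N\cup\{0\}$. Maps are composed from right to left. $\mathbb Z_p$ and $\mathbb Q_p$ are the $p$-adic integers and numbers, and $v_p$, $|\cdot|_p$ are the $p$-adic valuation and absolute value.

## 1. Class transpositions, the space $X_S$, standard maps and germs

For $m\in\mathbb N$ and $0\le r<m$ let $r(m)=r+m\mathbb Z$.

**Definition 1 (class transposition).** Let $r_1(m_1)$, $r_2(m_2)$ be disjoint residue classes, that is, $\gcd(m_1,m_2)\nmid(r_1-r_2)$, with $0\le r_i<m_i$. The *class transposition* $\tau_{r_1(m_1),r_2(m_2)}$ is the permutation of $\mathbb Z$ that interchanges $r_1+tm_1$ and $r_2+tm_2$ for every $t\in\mathbb Z$ and fixes all other integers.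

Example: $\tau_{1(2),2(4)}$ interchanges $1+2t$ and $2+4t$. So $1\leftrightarrow2$, $3\leftrightarrow6$, $-1\leftrightarrow-2$, and multiples of $4$ are fixed. The representatives are normalized by $0\le r_i<m_i$. This fixes which element goes where.

**Definition 2 (the groups).** $\mathrm{CT}(\mathbb Z)$ is the group generated by all class transpositions. For a set $\mathbb P$ of odd primes, $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is its subgroup generated by those $\tau_{r_1(m_1),r_2(m_2)}$ for which all odd prime factors of $m_1$ and $m_2$ lie in $\mathbb P$. For a nonempty set $S$ of primes, let $M_S$ be the set of positive integers all of whose prime factors lie in $S$, and let $\mathrm{CT}_S$ be generated by the class transpositions with $m_1,m_2\in M_S$. Thus $\mathrm{CT}_{\mathbb P}(\mathbb Z)=\mathrm{CT}_{\mathbb P\cup\{2\}}$. We write $D_S=[\mathrm{CT}_S,\mathrm{CT}_S]$ for the derived subgroup.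

Example: $\tau_{1(2),2(4)}\in\mathrm{CT}_\emptyset(\mathbb Z)=\mathrm{CT}_{\{2\}}$, while $\tau_{0(2),1(6)}$ belongs to $\mathrm{CT}_{\{3\}}(\mathbb Z)=\mathrm{CT}_{\{2,3\}}$. For fixed $m\in M_S$, the class transpositions $\tau_{i(m),j(m)}$ generate a copy of the symmetric group on $m$ letters: $\sigma$ acts by $i+mt\mapsto\sigma(i)+mt$.

**Definition 3 (the space $X_S$).** Put $X_S=\prod_{p\in S}\mathbb Z_p$ with the product topology. Let $\Gamma_S\le\mathbb Q_{>0}$ be the multiplicative group generated by $S$, let $\mathbb Z[S^{-1}]=\mathbb Z[1/p:p\in S]$, and let $R_S=X_S[M_S^{-1}]\subseteq\prod_{p\in S}\mathbb Q_p$. The rationals in $\mathbb Z[S^{-1}]$ lie in $R_S$, and $\Gamma_S$ acts on $R_S$ by multiplication.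

Example: for $S=\{2\}$ we have $X_S=\mathbb Z_2$, $M_S=\{1,2,4,\dots\}$, $R_S=\mathbb Q_2$. For $S=\{2,3\}$, $X_S=\mathbb Z_2\times\mathbb Z_3$, and an integer $n$ sits in it as $(n,n)$.

We use the following standard facts. Nonzero integers are non-zero-divisors in $X_S$, since every $\mathbb Z_p$ is a domain of characteristic $0$. For $m\in M_S$ we have $mX_S\cap\mathbb Z=m\mathbb Z$: an integer $n$ in $mX_S$ satisfies $v_p(n)\ge v_p(m)$ for all $p\in S$, and $m$ has no other prime factors. Consequently
$$X_S\cap\mathbb Z[S^{-1}]=\mathbb Z, \tag{1}$$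
because if $u/m\in X_S$ with $u\in\mathbb Z$, $m\in M_S$, then $u\in mX_S\cap\mathbb Z=m\mathbb Z$. Finally $X_S=\varprojlim_{m\in M_S}\mathbb Z/m$, so every $x\in X_S$ is uniquely $x=r+mt$ with $0\le r<m$, $t\in X_S$. The space is compact Hausdorff, $\mathbb Z$ is dense in it, and it has no isolated points, since its nonempty open sets are infinite.

**Definition 4 (standard sets and maps).** For $m\in M_S$, $0\le r<m$, put $[r,m]=r+mX_S$, a *standard set*. A *standard map* is a homeomorphism
$$[r_1,m_1]\to[r_2,m_2],\qquad r_1+m_1t\mapsto r_2+m_2t\qquad(t\in X_S).$$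

Example: for $S=\{2,3\}$ the standard map $[1,2]\to[2,6]$ is $1+2t\mapsto2+6t$, that is, $x\mapsto3x-1$.

Standard sets are clopen and form a base of the topology, and $[r,m]\cap\mathbb Z=r(m)$. A standard set $C$ determines $m$ (from $C-C=mX_S$) and then $r$, so *there is exactly one standard map from one standard set to another*. Inverses and composites of standard maps $C_1\to C_2\to C_3$ are standard. For $k\in M_S$ and $0\le j<k$, the standard map $[r_1,m_1]\to[r_2,m_2]$ restricts to the standard map
$$[r_1+jm_1,km_1]\to[r_2+jm_2,km_2], \tag{2}$$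
as one sees by substituting $j+kt$ for $t$. Note $0\le r_i+jm_i<km_i$.

Two classes $r_i(m_i)$ with $m_i\in M_S$ are disjoint if and only if the sets $[r_i,m_i]$ are: a nonempty open intersection would contain an integer. So $\tau_{r_1(m_1),r_2(m_2)}$ extends to a homeomorphism of $X_S$ that swaps $C=[r_1,m_1]$ and $D=[r_2,m_2]$ by standard maps and is the identity elsewhere. We also write it $\tau_{C,D}$. Because $\mathbb Z$ is dense, the extension is unique, and extending is compatible with products. Hence $\mathrm{CT}_S$ acts faithfully on $X_S$, and from now on $\mathrm{CT}_S\le\mathrm{Homeo}(X_S)$.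

**Definition 5 (the group $H_S$).** $H_S$ is the group of all homeomorphisms $g$ of $X_S$ that are locally of the form $x\mapsto ax+b$ (computed in $R_S$) with $a\in\pm\Gamma_S$ and $b\in\mathbb Z[S^{-1}]$.

Example: $\iota(x)=-1-x$ lies in $H_S$. Every class transposition with $m_1,m_2\in M_S$ lies in $H_S$: on $[r_1,m_1]$ it is $x\mapsto\frac{m_2}{m_1}(x-r_1)+r_2$. So $\mathrm{CT}_S\le H_S$.

It is a group: composites and inverses of such local maps have the same form, since $a$ is a unit of $\mathbb Z[S^{-1}]$. An element of $H_S$ maps an integer into $X_S\cap\mathbb Z[S^{-1}]=\mathbb Z$ by (1), and so does its inverse. So $H_S$ acts on $\mathbb Z$ by permutations, and by compactness each is affine on every residue class modulo some $m\in M_S$. The elements that are locally $ax+b$ with *positive* $a$, i.e. $a\in\Gamma_S$, form a subgroup that contains $\mathrm{CT}_S$.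

**Definition 6 (germs; rational points).** Let $G\le\mathrm{Homeo}(X_S)$ and $x\in X_S$. Two elements of $G$ fixing $x$ have the same *germ* at $x$ if they agree on a neighborhood of $x$. The germs at $x$ of the elements fixing $x$ form a group $I_x(G)$. The point $x$ is *rational* if $Nx\in\mathbb Z$ for some nonzero integer $N$.

Example: for $S=\{2,3\}$, the product $g=\tau_{1(4),0(12)}\,\tau_{0(4),1(4)}$ sends $4t\mapsto1+4t\mapsto12t$. It fixes $0$, and its germ there is $z\mapsto3z$. The point $1/3\in\mathbb Z_2=X_{\{2\}}$ is rational. The point $(0,1)\in\mathbb Z_2\times\mathbb Z_3$ is not: if $N(0,1)$ were an integer $n$, then $n=0$ in $\mathbb Z_2$, so $n=0$, but $n=N\neq0$ in $\mathbb Z_3$.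

**Definition 7 (local density).** $G\le\mathrm{Homeo}(X)$ is *locally dense* if for every $x\in X$ and every open $U\ni x$ the closure of $\{g(x):g\in G,\ g|_{X\setminus U}=\mathrm{id}\}$ contains a neighborhood of $x$.

Example: the group generated by $x\mapsto x+1$ on $\mathbb Z_2$ has dense orbits but is not locally dense. Its only element that fixes every point outside a proper clopen set $U$ is the identity. In §3 we show that $\mathrm{CT}_S$ is locally dense.

The one external result used is Rubin's theorem (M. Rubin, *On the reconstruction of topological spaces from their groups of homeomorphisms*, Trans. AMS 312 (1989), 487–538; see also Belk–Elliott–Matucci, *A short proof of Rubin's theorem*).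

**Rubin's theorem.** Let $X,Y$ be locally compact Hausdorff spaces without isolated points, and let $G\le\mathrm{Homeo}(X)$, $H\le\mathrm{Homeo}(Y)$ be locally dense. Then for every group isomorphism $\alpha:G\to H$ there is a homeomorphism $h:X\to Y$ with $\alpha(g)=hgh^{-1}$ for all $g\in G$.

## 2. Isomorphisms between the groups $\mathrm{CT}_{\mathbb P}(\mathbb Z)$: three theorems

There are uncountably many sets $\mathbb P$ of odd primes. Are the groups $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ pairwise nonisomorphic? If not, for which pairs $\mathbb P_1,\mathbb P_2$ is $\mathrm{CT}_{\mathbb P_1}(\mathbb Z)\cong\mathrm{CT}_{\mathbb P_2}(\mathbb Z)$? The question is posed in the slides *Groups Generated by Class Transpositions Results and Open Problems* (https://stefan-kohl.github.io/rcwa/slides/talk-uv-winterconference-2009.pdf). The answer: the groups are isomorphic if and only if $\mathbb P_1=\mathbb P_2$.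

**Theorem A.** If $\mathbb P_1\ne\mathbb P_2$ are sets of odd primes, then $\mathrm{CT}_{\mathbb P_1}(\mathbb Z)\not\cong\mathrm{CT}_{\mathbb P_2}(\mathbb Z)$.

**Theorem B.** Let $S,T$ be arbitrary nonempty sets of primes, and let $D_S\le G\le H_S$ and $D_T\le G^*\le H_T$. If $G\cong G^*$, then $S=T$. In particular $\mathrm{CT}_S\cong\mathrm{CT}_T$ if and only if $S=T$.

**Theorem C.** Let $\mathbb P\ne\emptyset$. Every automorphism of $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is conjugation by a unique permutation $\pi$ of $\mathbb Z$, and $\pi$ either preserves or interchanges $\mathbb N_0$ and $\mathbb Z_{<0}$; both cases occur. Thus $\mathrm{Aut}(\mathrm{CT}_{\mathbb P}(\mathbb Z))\cong N_{\mathrm{Sym}(\mathbb Z)}(\mathrm{CT}_{\mathbb P}(\mathbb Z))$.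

Some familiar invariants are too coarse. Every finite group embeds in every $\mathrm{CT}_S$, because $\mathrm{CT}_S$ contains the symmetric groups on $m$ letters for all $m\in M_S$, so finite subgroups tell us nothing. The slides list as known that every $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is simple, and that it is finitely generated if and only if $|\mathbb P|<\infty$. The second fact separates finite sets from infinite ones and nothing more. So we shall look at the action on $X_S$, which Rubin's theorem says is encoded in the abstract group.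

We call a group $G$ with $D_S\le G\le H_S$ *admissible for $S$*. Most of the proof is done for admissible groups, since it costs almost nothing extra. On a first pass, read $G=\mathrm{CT}_S$.

## 3. Three-cycles of residue classes and local density

The purpose of this section is to find enough elements in $D_S$ to apply Rubin's theorem and to realize every standard map locally.

Let $C_1,C_2,C_3$ be pairwise disjoint standard sets and put
$$\sigma_{C_1,C_2,C_3}=(\tau_{C_1,C_2}\tau_{C_1,C_3})^2 .$$
As the $\tau$'s are involutions, this is the commutator of $\tau_{C_1,C_2}$ and $\tau_{C_1,C_3}$, so it lies in $D_S$. Reading from right to left, $\tau_{C_1,C_2}\tau_{C_1,C_3}$ moves $C_1\to C_3$, $C_3\to C_1\to C_2$ and $C_2\to C_1$. Its square therefore moves $C_1\to C_2\to C_3\to C_1$, all by standard maps, and it is the identity elsewhere. Example: with $C_1,C_2,C_3=[0,4],[1,4],[2,4]$ it is $4t\mapsto4t+1\mapsto4t+2\mapsto4t$.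

**Lemma 1 (local density).** $D_S$ is locally dense on $X_S$. Hence so is every admissible group.

*Proof.* Let $x\in U$ with $U$ open. Shrinking $U$ only removes elements supported in $U$, so we may assume $U=[r,m]$. Let $V\subseteq U$ be any nonempty open set. As there are no isolated points, $V$ contains some $v\ne x$. Choose $N\in M_S$ with $m\mid N$ and $N\ge3m$ so that the class $[c,N]\ni v$ is contained in $V$ and does not contain $x$. Let $[c',N]\ni x$. It lies in $U$ because $m\mid N$. Since $U$ consists of $N/m\ge3$ classes modulo $N$, there is a third one, $[c'',N]\subseteq U$. The 3-cycle $\sigma_{[c',N],[c,N],[c'',N]}$ is supported in $U$ and moves $x$ into $V$. So the orbit of $x$ under elements of $D_S$ supported in $U$ is dense in $U$. A larger group has larger orbits. $\square$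

**Lemma 2 (local realization).** If $\varphi$ is a standard map and $x$ lies in its domain, then some $g\in D_S$ coincides with $\varphi$ near $x$.

*Proof.* Let $\varphi:[r_1,m_1]\to[r_2,m_2]$ and $y=\varphi(x)$. For $k\in M_S$ let $C=[r_1+jm_1,km_1]$ be the piece containing $x$, and let $C'=\varphi(C)=[r_2+jm_2,km_2]\ni y$, a standard set by (2). Since $C=x+km_1X_S$ and $C'=y+km_2X_S$, these sets shrink to $x$ and to $y$ as $k$ runs through more and more divisible elements of $M_S$.

If $x\ne y$, choose $k$ with $C\cap C'=\emptyset$ and $C\cup C'\ne X_S$, and a standard set $E$ disjoint from $C\cup C'$. Then $\sigma_{C,C',E}$ is the standard map $C\to C'$ on $C$, which is $\varphi|_C$ by uniqueness of standard maps.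

If $x=y$, choose $k$ with $C\cup C'\ne X_S$. The complement of $C\cup C'$ is nonempty, open and without isolated points, so it contains two disjoint standard sets $D,E$. The element $\sigma_{C,D,E}$ maps $C\to D$, and $\sigma_{D,C',E}$ maps $D\to C'$. So $\sigma_{D,C',E}\,\sigma_{C,D,E}$ is the standard map $C\to C'$ on $C$, which is $\varphi|_C$. $\square$

## 4. The germ groups $\Delta_x$

Now we compute the germs fixing a point. At $0$ they will turn out to be multiplications, and these carry the primes.

**Lemma 3.** Let $G$ be admissible for $S$ and $x\in X_S$.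

(a) Each element of $I_x(G)$ is the germ of $x+z\mapsto x+az$ for a unique $a\in\pm\Gamma_S$. This identifies $I_x(G)$ with a subgroup $\Delta_x(G)\le\pm\Gamma_S$. For $G=\mathrm{CT}_S$ it lies in $\Gamma_S$.

(b) If $\Delta_x(G)\ne1$, then $x$ is rational.

(c) If $x$ is rational, then for each $p\in S$ some $p^k$ with $k\ge1$ lies in $\Delta_x(G)$.

(d) $\Gamma_S\le\Delta_0(G)\le\pm\Gamma_S$, and $\Delta_0(\mathrm{CT}_S)=\Gamma_S$.

*Proof.* (a) Let $g\in G$ fix $x$ and be $w\mapsto aw+b$ near $x$. Then $ax+b=x$ and $g(x+z)=ax+az+b=x+az$ for $z$ near $0$. If $az=a'z$ for all $z$ near $0$, take $z=L\in M_S$ sufficiently divisible. Then $aL=a'L$ with $L\ne0$, so $a=a'$. Composition of germs multiplies the numbers $a$, and $a$ determines the germ, so we get an injective homomorphism $I_x(G)\to\pm\Gamma_S$. For $\mathrm{CT}_S$ all local factors $a$ are positive (Definition 5).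

(b) If $a\ne1$ occurs, then $(1-a)x=b$ with $b\in\mathbb Z[S^{-1}]$. Multiplying by a common denominator of $1-a$ and $b$ gives $Nx\in\mathbb Z$ with $N\ne0$.

(c) Let $Nx=u\in\mathbb Z$ with $N>0$, and write $x=r_k+p^kt_k$ with $0\le r_k<p^k$, $t_k\in X_S$, for $k\ge1$. Then
$$p^k(Nt_k)=u-Nr_k\in p^kX_S\cap\mathbb Z=p^k\mathbb Z .$$
As $p^k$ is a non-zero-divisor, $Nt_k$ is an integer, and $|Nt_k|=|u-Nr_k|/p^k\le|u|+N$ because $r_k<p^k$. So $Nt_k$, and hence $t_k$, takes only finitely many values, and $t_i=t_j$ for some $i<j$. The standard map $[r_i,p^i]\to[r_j,p^j]$ sends $x=r_i+p^it_i$ to $r_j+p^jt_j=x$, and multiplies increments by $p^{j-i}$. By Lemma 2 its germ at $x$ is that of an element of $D_S\le G$, so $p^{j-i}\in\Delta_x(G)$.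

(d) For $m_1,m_2\in M_S$ the standard map $[0,m_1]\to[0,m_2]$ fixes $0$ and has $a=m_2/m_1$. Use Lemma 2, and (a) for the upper bounds. $\square$

Example: let $S=\{2\}$, $G=\mathrm{CT}_{\{2\}}$, $x=1/3\in\mathbb Z_2$. Here
$$\tfrac13=1+2\cdot(-\tfrac13)=3+4\cdot(-\tfrac23)=3+8\cdot(-\tfrac13),$$
so $t_1=t_3$, and $1+2t\mapsto3+8t$ fixes $1/3$ with $a=4$. Is $2\in\Delta_{1/3}$? If so, some map $w\mapsto2w+b$ with $b\in\mathbb Z[1/2]$ fixes $1/3$, so $1/3=-b\in\mathbb Z[1/2]$, which is false. A subgroup of $\{2^n:n\in\mathbb Z\}$ that contains $4$ but not $2$ is generated by $4$, so $\Delta_{1/3}=\langle4\rangle$. Thus (c) cannot be improved to "$p\in\Delta_x$". The little computation that excluded $2$ will return in §10.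

## 5. $\{2\}$ against $\{2,3\}$, and $\{2,3\}$ against $\{2,5\}$

Let $G$ be admissible for $S$, let $G^*$ be admissible for $T$, and let $G\cong G^*$. By Lemma 1 and Rubin's theorem there is a homeomorphism
$$h:X_S\to X_T\quad\text{with}\quad hGh^{-1}=G^*. \tag{3}$$
Put $y=h(0)$. Conjugation by $h$ carries the elements of $G$ fixing $0$ onto the elements of $G^*$ fixing $y$, and germs to germs. So it induces an isomorphism
$$\theta:\Delta_0(G)\to\Delta_y(G^*). \tag{4}$$

The sensible first approach is to compare the groups in (4). The group $\Gamma_S$ is free abelian with basis $S$, by unique factorization. Compare $\mathrm{CT}_\emptyset(\mathbb Z)$ and $\mathrm{CT}_{\{3\}}(\mathbb Z)$, that is, $\{2\}$ and $\{2,3\}$. If they were isomorphic, then (4) with $S=\{2,3\}$, $T=\{2\}$ would embed $\Gamma_{\{2,3\}}\cong\mathbb Z^2$ in $\Gamma_{\{2\}}\cong\mathbb Z$, which is impossible. So these two groups are not isomorphic. The same argument in both directions shows that $|S|=|T|$ whenever $\mathrm{CT}_S\cong\mathrm{CT}_T$ and one of the sets is finite.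

Now compare $\mathrm{CT}_{\{3\}}(\mathbb Z)$ and $\mathrm{CT}_{\{5\}}(\mathbb Z)$. Both germ groups at $0$ are $\mathbb Z^2$, and as abstract groups they show no difference. The spaces do not help either: $X_{\{2,3\}}$ and $X_{\{2,5\}}$ are both compact, metrizable, totally disconnected and without isolated points, hence both are Cantor sets (Brouwer).

Even the dynamics of a single germ can be blind. Multiplication by $3$ on $\mathbb Z_3$ and multiplication by $5$ on $\mathbb Z_5$ are conjugate. Indeed, $\mathbb Z_3^\times$ and $\mathbb Z_5^\times$ are Cantor sets. Choose a homeomorphism $\psi:\mathbb Z_3^\times\to\mathbb Z_5^\times$ and extend it by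
$$\psi(3^nu)=5^n\psi(u)\quad(n\ge0,\ u\in\mathbb Z_3^\times),\qquad\psi(0)=0 .$$
This is a bijection $\mathbb Z_3\to\mathbb Z_5$. It is a homeomorphism on each clopen shell $3^n\mathbb Z_3^\times\to5^n\mathbb Z_5^\times$, and it maps $3^n\mathbb Z_3$ onto $5^n\mathbb Z_5$, so it is a homeomorphism. It satisfies $\psi(3z)=5\psi(z)$.

What is left is how *several* germs act together. Two observations suffice. First, the points contracted to $0$ by multiplication by $p$ form the $p$-axis $\mathbb Z_p\subseteq X_S$, so the axes can be recognized topologically. Second, on the $p$-axis the *other* primes $q$ do not contract: they act by units, and their powers return to the identity along exponents built from $p$. For example, multiplication by $2$ on $\mathbb Z_3$ satisfies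
$$2^2\equiv1\ (\mathrm{mod}\ 3),\quad 2^6=64\equiv1\ (\mathrm{mod}\ 9),\quad 2^{18}\equiv1\ (\mathrm{mod}\ 27),\dots,$$
so $2^{2\cdot3^i}\to1$ in $\mathbb Z_3$. In $\mathbb Z_5$ the sequence $2^{2\cdot3^i}$ does not tend to $1$: the order of $2$ modulo $5$ is $4$, which does not divide $2\cdot3^i$. Return times are visible to any conjugating homeomorphism, and they will detect $p$.

## 6. Contracting sets at $0$

This section makes the first observation precise. We say that two subsets of a space *coincide near $0$* if they have the same intersection with some open neighborhood of $0$. Germs of subsets at $0$ are compared by inclusion in the same way.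

**Definition 8.** For $A\subseteq S$ let $X_A=\{z\in X_S:z_p=0\text{ for all }p\in S\setminus A\}$. For $a\in\pm\Gamma_S$ let $A(a)=\{p\in S:v_p(a)>0\}$. For an open $U\ni0$ let
$$W(a,U)=\{z\in U:\ a^nz\in U\text{ for all }n\ge0,\ \ a^nz\to0\}.$$

Example: let $S=\{2,3\}$ and $U=X_S$. Multiplication by $2$ contracts the first coordinate and is an isometry on the second, so $W(2,X_S)=\mathbb Z_2\times\{0\}=X_{\{2\}}$ and $A(2)=\{2\}$. Also $A(6)=\{2,3\}$ and $A(2/3)=\{2\}$.

The germ of $X_A$ at $0$ is contained in that of $X_{A'}$ if and only if $A\subseteq A'$: if $p\in A\setminus A'$, then the points whose only nonzero coordinate is $p^n$ at $p$ lie in $X_A$, not in $X_{A'}$, and tend to $0$.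

**Lemma 4.** For every $a\in\pm\Gamma_S$ and every open $U\ni0$, the sets $W(a,U)$ and $X_{A(a)}$ coincide near $0$.

*Proof.* Let $z\in W(a,U)$ and $p\in S\setminus A(a)$. Then $v_p(a)\le0$, so $|a^nz_p|_p\ge|z_p|_p$ for all $n\ge0$. As $a^nz\to0$, this forces $z_p=0$. So $W(a,U)\subseteq X_{A(a)}$. Conversely choose $m\in M_S$ with $mX_S\subseteq U$ and let $z\in X_{A(a)}\cap mX_S$. The coordinates of $z$ outside $A(a)$ vanish, and those in $A(a)$ only gain divisibility when multiplied by $a$. Hence $a^nz\in mX_S\subseteq U$ for all $n\ge0$, and $a^nz\to0$ in every coordinate, i.e. in $X_S$. So $z\in W(a,U)$. Therefore $W(a,U)\cap mX_S=X_{A(a)}\cap mX_S$. $\square$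

## 7. From an isomorphism to a bijection $s:S\to T$

Let $G,G^*$ be admissible for $S,T$ with $G\cong G^*$, and take $h,y,\theta$ as in (3) and (4). Put $h_0(z)=h(z)-y$, a homeomorphism $X_S\to X_T$ with $h_0(0)=0$.

**Step 0: the conjugation equation.** We translate (4) into a functional equation for $h_0$. Let $a\in\Delta_0(G)$ and let $g\in G$ fix $0$ with germ $z\mapsto az$. Then $hgh^{-1}$ fixes $y$, with germ $y+w\mapsto y+\theta(a)w$. For $z$ near $0$,
$$h(az)=hgh^{-1}(h(z))=hgh^{-1}(y+h_0(z))=y+\theta(a)h_0(z).$$
So for every $a\in\Delta_0(G)$ there is an open $U_a\ni0$ such that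
$$az\in X_S,\qquad h_0(az)=\theta(a)h_0(z)\qquad(z\in U_a). \tag{5}$$
Also $\Delta_y(G^*)\cong\Delta_0(G)\ne1$, so $y$ is rational by Lemma 3(b).

**Step 1: $h_0$ maps contracting sets to contracting sets.** Let $a\in\Delta_0(G)$ and let $U\subseteq U_a$ be open with $0\in U$. We claim
$$h_0(W(a,U))=W(\theta(a),h_0(U)). \tag{6}$$
Let $z\in W(a,U)$. All $a^nz$ lie in $U\subseteq U_a$, so induction with (5) gives $\theta(a)^nh_0(z)=h_0(a^nz)\in h_0(U)$, and this tends to $h_0(0)=0$. So $h_0(z)\in W(\theta(a),h_0(U))$.

Conversely let $w\in W(\theta(a),h_0(U))$ and write $w=h_0(z)$ with $z\in U$. We show by induction that $a^nz\in U$ and $h_0(a^nz)=\theta(a)^nw$. The case $n=0$ is clear. If it holds for $n$, then $a^nz\in U_a$, so (5) gives $a^{n+1}z\in X_S$ and $h_0(a^{n+1}z)=\theta(a)^{n+1}w\in h_0(U)$. As $h_0$ is injective, $a^{n+1}z\in U$. Finally $a^nz=h_0^{-1}(\theta(a)^nw)\to h_0^{-1}(0)=0$ by continuity of $h_0^{-1}$. So $z\in W(a,U)$, which proves (6).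

Lemma 4 for $S$ says that $W(a,U)$ and $X_{A(a)}$ coincide near $0$, and applying $h_0$ preserves this. Lemma 4 for $T$ says that $W(\theta(a),h_0(U))$ and $X_{A(\theta(a))}$ coincide near $0$. With (6),
$$h_0(X_{A(a)})\ \text{ and }\ X_{A(\theta(a))}\ \text{ coincide near }0\qquad(a\in\Delta_0(G)). \tag{7}$$

**Step 2: the bijection.** We read off a correspondence of primes from (7). As $\Gamma_S\le\Delta_0(G)\le\pm\Gamma_S$, the sets $A(a)$ with $a\in\Delta_0(G)$ are exactly the finite subsets of $S$. The sets $A(b)$ with $b\in\Delta_y(G^*)$ are exactly the finite subsets of $T$: since $y$ is rational, Lemma 3(c) gives for each $p'\in T$ a power $p'^k\in\Delta_y(G^*)$ with $k\ge1$, and products of these realize every finite subset.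

For $a,a'\in\Delta_0(G)$ we have $A(a)\subseteq A(a')$ if and only if the germ of $X_{A(a)}$ at $0$ is contained in that of $X_{A(a')}$. By (7) this holds if and only if the germ of $X_{A(\theta(a))}$ is contained in that of $X_{A(\theta(a'))}$, that is, $A(\theta(a))\subseteq A(\theta(a'))$. Hence
$$F:\ A(a)\mapsto A(\theta(a)) \tag{8}$$
is a well-defined injection that preserves inclusion in both directions. It is onto because $\theta$ maps onto $\Delta_y(G^*)$. So $F$ is an isomorphism of ordered sets from the finite subsets of $S$ to those of $T$. It maps $\emptyset$ to $\emptyset$, and the minimal nonempty sets, i.e. the singletons, onto the singletons. This gives a bijection $s:S\to T$ with $F(\{p\})=\{s(p)\}$, and by (7)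
$$h_0(X_{\{p\}})\ \text{ and }\ X_{\{s(p)\}}\ \text{ coincide near }0\qquad(p\in S). \tag{9}$$
Since $F$ preserves inclusion both ways, $s(p)\in F(A)$ if and only if $p\in A$. So $F(A)=s(A)$ for every finite $A\subseteq S$.

Nothing so far forces $s(p)=p$. By the conjugacy $\psi$ of §5, the action of $p$ alone on its own axis cannot do so.

## 8. Return times on the $p$-axis, and Theorem A

**Step 3: if $|S|\ge2$, then $s(p)=p$ for every $p\in S$.** We let a second prime $q$ act on the $p$-axis and compare return times.

Let $p\in S$, $p'=s(p)$, choose $q\in S\setminus\{p\}$, and put $b'=\theta(q)\in\pm\Gamma_T$. It has infinite order because $\theta$ is injective. Identify $X_{\{p\}}=\mathbb Z_p$ and $X_{\{p'\}}=\mathbb Z_{p'}$. By (9) we can choose $k$ so large that $B=p^k\mathbb Z_p\subseteq X_{\{p\}}$ satisfies $B\subseteq U_q$ and $h_0(B)\subseteq X_{\{p'\}}$. As $q$ is a unit in $\mathbb Z_p$, $qB=B$, so (5) can be iterated: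
$$h_0(q^nz)=b'^{\,n}h_0(z)\qquad(z\in B,\ n\ge0).$$

Fix $0\ne z\in B$ and let $w=h_0(z)$, a nonzero element of $\mathbb Z_{p'}$. Put $n_i=(p-1)p^i$. By Euler's theorem $q^{n_i}\equiv1\pmod{p^{i+1}}$, so $q^{n_i}z\to z$. Applying $h_0$ gives $b'^{\,n_i}w\to w$, and dividing by $w\neq0$ in $\mathbb Q_{p'}$,
$$b'^{\,n_i}\to1\quad\text{in }\mathbb Q_{p'}. \tag{10}$$
For large $i$ the number $b'^{\,n_i}$ is thus a unit of $\mathbb Z_{p'}$, and $n_i>0$, so $v_{p'}(b')=0$.

Suppose $p'\ne p$. Let $d_j$ be the order of $b'$ in $(\mathbb Z/p'^j)^\times$. It divides the group order $(p'-1)p'^{j-1}$, and by (10) it divides $n_i=(p-1)p^i$ for all large $i$. Write $d_j=p'^ef$ with $p'\nmid f$. The first divisibility gives $f\mid p'-1$. The second gives $p'^e\mid(p-1)p^i$, and as $p'\ne p$, $p'^e\mid p-1$. Hence $d_j$ divides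
$$D=(p-1)(p'-1),$$
which does not depend on $j$. So $b'^D\equiv1$ modulo $p'^j$ for every $j$, that is, $b'^D=1$. This contradicts the infinite order of $b'$. Therefore $p'=p$.

**Step 4: proof of Theorem A.** We assemble the steps. Let $\mathrm{CT}_{\mathbb P_1}(\mathbb Z)\cong\mathrm{CT}_{\mathbb P_2}(\mathbb Z)$, and put $S=\mathbb P_1\cup\{2\}$, $T=\mathbb P_2\cup\{2\}$, $G=\mathrm{CT}_S$, $G^*=\mathrm{CT}_T$. Step 2 gives a bijection $s:S\to T$. If $|S|\ge2$, then Step 3 gives $T=s(S)=S$. If $|S|=1$, then $|T|=1$, and both sets contain $2$, so $S=T=\{2\}$. In either case removing $2$ gives $\mathbb P_1=\mathbb P_2$. $\blacksquare$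

## 9. Single primes: counting balls modulo $p-1$, and Theorem B

Let $G,G^*$ be admissible for arbitrary nonempty $S,T$ with $G\cong G^*$. Steps 0–3 were carried out in this generality. So there is a bijection $s:S\to T$, and $S=T$ if $|S|\ge2$. What remains is $S=\{p\}$, $T=\{p'\}$. Step 3 is not available, because there is no second prime $q$. We replace the local argument at $0$ by a global count.

**Definition 9.** Let $G$ act on a compact totally disconnected space $X$ by homeomorphisms, and let $C(X,\mathbb Z)$ be the group of locally constant functions $X\to\mathbb Z$. Put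
$$H_0(G)=C(X,\mathbb Z)\big/\big\langle1_{gU}-1_U:\ g\in G,\ U\subseteq X\text{ clopen}\big\rangle .$$

Example: let $G$ be generated by $x\mapsto x+1$ on $\mathbb Z_2$. Integration against the Haar measure of total mass $1$ kills all $1_{gU}-1_U$ and maps $H_0(G)$ onto $\mathbb Z[1/2]$. It is injective: all classes modulo $2^k$ are translates of each other, so a function $f$ constant modulo $2^k$ has class $\big(\sum_rf(r)\big)[1_{2^k\mathbb Z_2}]$, which vanishes if $\int f=2^{-k}\sum_rf(r)=0$. So here $H_0(G)\cong\mathbb Z[1/2]$.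

**Step 5: $H_0$ is an invariant.** By Rubin's theorem there is $h$ as in (3). The isomorphism $f\mapsto f\circ h^{-1}$ from $C(\mathbb Z_p,\mathbb Z)$ to $C(\mathbb Z_{p'},\mathbb Z)$ sends $1_{gU}-1_U$ to $1_{(hgh^{-1})hU}-1_{hU}$. So it carries the defining subgroup for $G$ onto that for $G^*$, and $H_0(G)\cong H_0(G^*)$. We claim
$$|H_0(G)|=p-1 . \tag{11}$$
Applied to both groups this yields $p-1=p'-1$, so $p=p'$. A *ball* in $\mathbb Z_p$ is a set $r+p^k\mathbb Z_p$ with $k\ge0$; the balls are exactly the standard sets.

**Step 6: $H_0(G)$ surjects onto $\mathbb Z/(p-1)$.** The idea is that cutting a ball into $p$ balls changes the number of balls by $p-1$. For $f\in C(\mathbb Z_p,\mathbb Z)$ constant modulo $p^k$ put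
$$\lambda(f)=\sum_{r\bmod p^k}f(r)\in\mathbb Z/(p-1).$$
Passing from $k$ to $k+1$ multiplies the sum by $p\equiv1$, so $\lambda$ is well defined. It is a homomorphism, and $\lambda(1_B)=1$ for every ball $B$.

Let $g\in G\le H_{\{p\}}$ and let $U$ be clopen. By compactness, for all large $k$ the set $U$ is a union of balls of modulus $p^k$ on each of which $g$ is of the form $x\mapsto ax+b$ with $a=\pm p^n$. Such a ball $r+p^k\mathbb Z_p$ is mapped onto $ar+b+p^{k+n}\mathbb Z_p$. This set lies in $\mathbb Z_p$, so it is again a ball. Hence $U$ and $gU$ are disjoint unions of the same number of balls, and $\lambda(1_{gU})=\lambda(1_U)$. So $\lambda$ induces a homomorphism $H_0(G)\to\mathbb Z/(p-1)$, which is onto because $\lambda(1_B)=1$.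

Example: for $p=3$, a partition of $\mathbb Z_3$ into balls always has an odd number of pieces, and $\lambda$ records parity. For $p=2$ the target group is trivial.

**Step 7: $|H_0(G)|\le p-1$.** We show that all balls have the same class. Write $[f]$ for the class of $f$. Call a ball proper if it is not $\mathbb Z_p$. If $B,C$ are disjoint balls with $B\cup C\ne\mathbb Z_p$, choose a ball $E$ disjoint from $B\cup C$. Since $\sigma_{B,C,E}\in D_S\le G$ maps $B$ onto $C$, we get $[1_B]=[1_C]$.

Now let $B,B'$ be any two proper balls. Choose $k$ with $p^k\ge3$ and so large that each of $\mathbb Z_p\setminus B$ and $\mathbb Z_p\setminus B'$ is a union of at least two balls of modulus $p^k$. Choose such a ball $C\subseteq\mathbb Z_p\setminus B$, and then such a ball $C'\subseteq\mathbb Z_p\setminus B'$ with $C'\ne C$. Then $B\cup C$ and $B'\cup C'$ are not $\mathbb Z_p$, because a second ball remains in each complement. The balls $C,C'$ are disjoint, being distinct of equal modulus, and $C\cup C'\ne\mathbb Z_p$ since $p^k\ge3$. Hence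
$$[1_B]=[1_C]=[1_{C'}]=[1_{B'}].$$
So all proper balls have one common class $e$. Splitting a proper ball into $p$ balls gives $e=pe$, and splitting $\mathbb Z_p$ gives $[1_{\mathbb Z_p}]=pe=e$. Every function in $C(\mathbb Z_p,\mathbb Z)$ is an integer combination of indicators of balls. So $H_0(G)$ is generated by $e$, with $(p-1)e=0$, and $|H_0(G)|\le p-1$. With Step 6 this proves (11).

So $S=T$ in all cases. For the last sentence of Theorem B, take $G=\mathrm{CT}_S$, $G^*=\mathrm{CT}_T$. The converse direction is trivial. $\blacksquare$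

## 10. Automorphisms of $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ for $\mathbb P\ne\emptyset$: Theorem C

Let $S=\mathbb P\cup\{2\}$, so $|S|\ge2$. An automorphism of $\mathrm{CT}_S$ is, by Rubin's theorem, conjugation by a homeomorphism $h$ of $X_S$ with $h\,\mathrm{CT}_S\,h^{-1}=\mathrm{CT}_S$. We use §7 with $T=S$, $G=G^*=\mathrm{CT}_S$. So $\theta:\Gamma_S\to\Delta_y\le\Gamma_S$ by Lemma 3(a) and (d), where $y=h(0)$. A priori $h(0)$ is only a rational point of $X_S$. The task is to show that $h$ preserves $\mathbb Z$.

**Step 8: $\theta(2)=2^c$ and $\theta(q)=q^{c'}$ with $c,c'\ge1$.** We combine Steps 2 and 3. By Step 3, $s=\mathrm{id}$, so $F(A)=s(A)=A$, and by (8), $A(\theta(a))=A(a)$ for all $a\in\Gamma_S$. For $a=2$ and $a=2^{-1}$ this gives $A(\theta(2))=\{2\}$ and $A(\theta(2)^{-1})=\emptyset$. So $\theta(2)$ has positive valuation at $2$ and valuation $0$ at all other primes of $S$. As it is positive, $\theta(2)=2^c$ with $c\ge1$. Fix some $q\in\mathbb P$. The same argument gives $\theta(q)=q^{c'}$ with $c'\ge1$.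

**Step 9: orbits on the $2$-axis.** To prove $c=1$ we shall compare the orbits of the germs of $2$ and $q$ on the $2$-axis with those of their images. Identify $X_{\{2\}}=\mathbb Z_2$. By (9) we can choose $B=2^k\mathbb Z_2\subseteq X_{\{2\}}$ with $B\subseteq U_2\cap U_q$ and $B':=h_0(B)\subseteq X_{\{2\}}$. Since $B$ is open in $X_{\{2\}}$, the set $B'$ is open in $h_0(X_{\{2\}})$. As $h_0(X_{\{2\}})$ and $X_{\{2\}}$ coincide near $0$, $B'$ contains a neighborhood of $0$ in $\mathbb Z_2$. For $z\in B$ we have $2z,qz\in B$, and by (5)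
$$h_0(2z)=2^ch_0(z),\qquad h_0(qz)=q^{c'}h_0(z). \tag{12}$$
Let $K=\overline{\langle q\rangle}$ and $K'=\overline{\langle q^{c'}\rangle}\le K$, closures in $\mathbb Z_2^\times$. Nonnegative powers are already dense in these groups: since $q^{2^i}\to1$, we have $q^{-1}=\lim_iq^{2^i-1}$, and likewise for $q^{c'}$. So for $z\in B$ the set $\{q^nz:n\ge0\}$ is dense in the compact set $Kz\subseteq B$, and $h_0$ maps it onto $\{q^{c'n}h_0(z):n\ge0\}$, which is dense in $K'h_0(z)$. Therefore
$$h_0(Kz)=K'h_0(z)\qquad(z\in B). \tag{13}$$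

**Step 10: $c=1$.** We count cosets. Let $z_1,z_2\in B\setminus\{0\}$. They lie in the same coset of $2^{\mathbb Z}K$ in $\mathbb Q_2^\times$ if and only if $z_1=2^j\kappa z_2$ for some $j\in\mathbb Z$, $\kappa\in K$. Separating $j\le0$ and $j\ge0$, this means: for some $i\ge0$, $2^iz_1\in Kz_2$ or $2^iz_2\in Kz_1$. All points here lie in $B$, and $h_0$ is injective. So by (12), iterated, and (13), this holds if and only if for some $i\ge0$, $2^{ci}h_0(z_1)\in K'h_0(z_2)$ or $2^{ci}h_0(z_2)\in K'h_0(z_1)$, i.e. if and only if $h_0(z_1),h_0(z_2)$ lie in the same coset of $2^{c\mathbb Z}K'$.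

Every coset of $2^{\mathbb Z}K$ meets $B\setminus\{0\}$, and every coset of $2^{c\mathbb Z}K'$ meets $B'\setminus\{0\}$: multiply a representative by a high power of $2$, or of $2^c$. So $h_0$ induces a bijection between the two coset spaces. With $\mathbb Q_2^\times=2^{\mathbb Z}\times\mathbb Z_2^\times$ we get
$$[\mathbb Z_2^\times:K]=[\mathbb Q_2^\times:2^{\mathbb Z}K]=[\mathbb Q_2^\times:2^{c\mathbb Z}K']=c\,[\mathbb Z_2^\times:K']\ge c\,[\mathbb Z_2^\times:K]. \tag{14}$$

It remains to see that $[\mathbb Z_2^\times:K]$ is finite. Put $u=q^2$ and $e=v_2(u-1)$. As $q$ is odd, $e\ge3$. From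
$$u^{2^{n+1}}-1=(u^{2^n}-1)(u^{2^n}+1),\qquad u^{2^n}+1\equiv2\pmod4,$$
we get $v_2(u^{2^n}-1)=e+n$ for all $n\ge0$. So $u$ has order exactly $2^n$ in $(1+2^e\mathbb Z_2)/(1+2^{e+n}\mathbb Z_2)$, a group of order $2^n$, and generates it. As this holds for all $n$, $\overline{\langle u\rangle}=1+2^e\mathbb Z_2$. Hence $K\supseteq1+2^e\mathbb Z_2$ and $[\mathbb Z_2^\times:K]\le2^{e-1}<\infty$. Now (14) forces $c\le1$, so $c=1$.

Example: for $q=3$, $u=9$, $e=3$, and $K$ consists of the $2$-adic integers congruent to $1$ or $3$ modulo $8$. It has index $2$ in $\mathbb Z_2^\times$.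

**Step 11: $h(0)\in\mathbb Z$.** This is the computation from the end of §4. By Step 10, $2=\theta(2)\in\Delta_y$. So some element of $\mathrm{CT}_S\le H_S$ fixes $y$ and is $x\mapsto2x+b$ near $y$, with $b\in\mathbb Z[S^{-1}]$. Then $y=2y+b$, so $y=-b\in\mathbb Z[S^{-1}]\cap X_S=\mathbb Z$ by (1). We have shown: *every homeomorphism of $X_S$ that normalizes $\mathrm{CT}_S$ maps $0$ into $\mathbb Z$.*

**Step 12: the orbits of $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ on $\mathbb Z$ are $\mathbb N_0$ and $\mathbb Z_{<0}$.** We need this to pass from the single point $0$ to all integers. For $0\le r<m$ and $t\in\mathbb Z$ we have $r+tm\ge0$ if and only if $t\ge0$. So each class transposition preserves $\mathbb N_0$. The group is transitive on $\mathbb N_0$, because $\tau_{0(2^k),n(2^k)}$ swaps $0$ and $n$ if $0<n<2^k$. The map $\iota(x)=-1-x$ satisfies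
$$\iota(r+tm)=(m-1-r)+(-1-t)m,\qquad0\le m-1-r<m .$$
So it conjugates $\tau_{r_1(m_1),r_2(m_2)}$ to $\tau_{m_1-1-r_1(m_1),\,m_2-1-r_2(m_2)}$. Hence $\iota$, which is an involution, normalizes $\mathrm{CT}_{\mathbb P}(\mathbb Z)$. It interchanges $\mathbb N_0$ and $\mathbb Z_{<0}$, so $\mathbb Z_{<0}$ is an orbit as well.

**Step 13: $h$ restricts to a permutation of $\mathbb Z$.** As $h$ normalizes $\mathrm{CT}_S$, it maps orbits onto orbits. By Step 11, $h(0)\in\mathbb Z$, so $h(\mathbb N_0)$ is $\mathbb N_0$ or $\mathbb Z_{<0}$. The homeomorphism $h\iota$ also normalizes $\mathrm{CT}_S$, so Step 11 applies to it: $h(-1)=h\iota(0)\in\mathbb Z$. Hence $h(\mathbb Z_{<0})$ is also one of these two orbits, and not the same one, since $h$ is injective. So $h$ preserves or interchanges $\mathbb N_0$ and $\mathbb Z_{<0}$, and $\pi=h|_{\mathbb Z}$ is a permutation of $\mathbb Z$. Restricting $hgh^{-1}$ to $\mathbb Z$ shows that conjugation by $\pi$ is the given automorphism. Both cases occur: take conjugation by the identity and by $\iota$.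

**Step 14: uniqueness and the normalizer.** We show that only the identity of $\mathrm{Sym}(\mathbb Z)$ centralizes $\mathrm{CT}_{\mathbb P}(\mathbb Z)$. Let $n\ne n'$ be integers. Choose $m=2^k\ge4$ with $n\not\equiv n'\pmod m$, and swap the class of $n'$ modulo $m$ with a third class, different from those of $n$ and $n'$. This element fixes $n$ and moves $n'$. So the stabilizer of $n$ in $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ fixes no integer other than $n$. If $\rho\in\mathrm{Sym}(\mathbb Z)$ centralizes the group and $g$ fixes $n$, then $g\rho(n)=\rho g(n)=\rho(n)$. So the stabilizer of $n$ fixes $\rho(n)$, whence $\rho(n)=n$. Thus $\rho=\mathrm{id}$.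

If $\pi_1,\pi_2$ induce the same automorphism, then $\pi_1^{-1}\pi_2$ centralizes the group, so $\pi_1=\pi_2$. This is the uniqueness of $\pi$. So $N_{\mathrm{Sym}(\mathbb Z)}(\mathrm{CT}_{\mathbb P}(\mathbb Z))$ acts faithfully on $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ by conjugation, and by Step 13 every automorphism arises in this way. Hence
$$\mathrm{Aut}(\mathrm{CT}_{\mathbb P}(\mathbb Z))\cong N_{\mathrm{Sym}(\mathbb Z)}(\mathrm{CT}_{\mathbb P}(\mathbb Z)).\qquad\blacksquare$$
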